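# Dense base-compact subspaces of $C_p(X,[0,1])$ for non-discrete $X$

## 1. Base-compactness, and why countable spaces must be discrete

All spaces are Tychonoff: points are closed, and a point can be separated from a closed set not containing it by a continuous function into $[0,1]$. For a space $X$, $C_p(X,[0,1])$ is the set of continuous functions $f\colon X\to[0,1]$ with the topology inherited from the product $[0,1]^X$. A basic open set restricts finitely many values $f(x)$, and the finite set of restricted coordinates is its support. Similarly $C_p(X)\subseteq\mathbb R^X$ is the space of continuous real-valued functions.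

**Definition.** A family of sets is *centered* if every finite subfamily has nonempty intersection. A space $Y$ is *base-compact* if it has a base $\mathcal B$ such that every centered $\mathcal C\subseteq\mathcal B$ satisfies $\bigcap\{\overline U:U\in\mathcal C\}\ne\emptyset$, with closures taken in $Y$.

Three examples show what this asks for. Every compact space is base-compact with any base, since the closures of a centered family have the finite intersection property. The line $\mathbb R$ is base-compact, witnessed by the bounded open intervals, whose closures are compact. The rationals $\mathbb Q$ are not base-compact. Indeed, let $\mathcal B$ be any base of $\mathbb Q$ and enumerate $\mathbb Q=\{q_0,q_1,\dots\}$. Put $U_{-1}=\mathbb Q$. Given a nonempty open $U_{n-1}$, which is infinite, pick a point of it other than $q_n$, and by regularity a member $U_n\in\mathcal B$ around that point with $\overline{U_n}\subseteq U_{n-1}\setminus\{q_n\}$. The family $\{U_n:n\ge 0\}$ is decreasing with nonempty members, hence centered, but $\bigcap_n\overline{U_n}$ contains no $q_n$.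

A *dense* base-compact subspace is a weaker thing to ask for. A discrete space is base-compact (use the base of singletons), so any space with a dense set of isolated points has a dense base-compact subspace.

It is known, and we do not need it below, that if $C_p(X,[0,1])$ itself is base-compact, then $X$ is discrete. Conversely, if $X$ is discrete, then $C_p(X,[0,1])=[0,1]^X$ is compact. The question we study comes from "Amsterdam Properties of $C_p(X)$ Imply Discreteness of X" (https://staff.fnwi.uva.nl/j.vanmill/papers/papers2008/CanadMathBull.pdf):

> Suppose that $C_p(X,[0,1])$ has a dense base-compact subspace. Must $X$ be discrete?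

We begin with countable $X$, where the answer is yes. Most of the work there does not use countability.

**Density of $C_p(X,[0,1])$ in the cube.** Write $K=[0,1]^X$. Given distinct $x_1,\dots,x_m\in X$ and $r_1,\dots,r_m\in[0,1]$, choose continuous $f_i\colon X\to[0,1]$ with $f_i(x_i)=1$ and $f_i(x_j)=0$ for $j\neq i$. Then $\min(1,\sum_i r_if_i)$ is continuous and has value $r_j$ at $x_j$. So $C_p(X,[0,1])$ is dense in $K$, and therefore a dense subspace $D$ of $C_p(X,[0,1])$ is dense in $K$.

**Extending basic sets to the cube.** Let $D\subseteq K$ be dense, and base-compact as witnessed by $\mathcal B$. For each $U\in\mathcal B$ fix an open $\widetilde U\subseteq K$ with $\widetilde U\cap D=U$. Density gives two facts which we use repeatedly: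

$$\widetilde U\subseteq \overline{U}^{\,K},\tag{1}$$

$$\text{if } U_1,\dots,U_m\in\mathcal B\text{ and }\widetilde U_1\cap\dots\cap\widetilde U_m\neq\emptyset,\text{ then }U_1\cap\dots\cap U_m\ne\emptyset.\tag{2}$$

For (1): if $p\in\widetilde U$ and $O\ni p$ is open, then $O\cap\widetilde U$ is nonempty and open, so it meets $D$, which means that $O$ meets $U$. For (2): the open set $\bigcap_i\widetilde U_i$ is nonempty, so it meets $D$, and $D\cap\bigcap_i\widetilde U_i=\bigcap_i U_i$.

**Lemma 1.** Let $D$ be dense in $K=[0,1]^X$ and base-compact, with $\mathcal B$ and $\widetilde U$ as above. For $x\in X$ and $n\ge1$ put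
$$G_{x,n}=\bigcup\{\widetilde U: U\in\mathcal B,\ U\ne\emptyset,\ \operatorname{diam}\{h(x):h\in U\}\le 1/n\}.$$
Then each $G_{x,n}$ is open and dense in $K$, and $\bigcap_{x,n}G_{x,n}\subseteq D$.

**Step 1: $G_{x,n}$ is open and dense.** Openness is clear. Let $O\subseteq K$ be nonempty and open. Take $f\in O\cap D$, and $U\in\mathcal B$ with $f\in U\subseteq O\cap\{h:|h(x)-f(x)|<\frac1{3n}\}$. Then $\operatorname{diam}\{h(x):h\in U\}\le\frac2{3n}\le\frac1n$, so $\widetilde U\subseteq G_{x,n}$, and $f\in O\cap\widetilde U$.

**Step 2: a point of the intersection is captured by $D$.** Let $g\in\bigcap_{x,n}G_{x,n}$ and $\mathcal C=\{U\in\mathcal B:g\in\widetilde U\}$. By (2), $\mathcal C$ is centered, since every finite intersection of the corresponding sets $\widetilde U$ contains $g$. So there is $f\in D$ lying in $\overline U$ for all $U\in\mathcal C$. Fix $x$ and $n$. Since $g\in G_{x,n}$, some $U\in\mathcal C$ has $\operatorname{diam}\{h(x):h\in U\}\le1/n$. The value $f(x)$ lies in the closure of $\{h(x):h\in U\}$ because $f\in\overline U$, and so does $g(x)$, because $g\in\widetilde U\subseteq\overline U^{\,K}$ by (1). Thus $|f(x)-g(x)|\le1/n$. As $x$ and $n$ were arbitrary,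 $g=f\in D$. $\blacksquare$

*A convergent sequence, by hand.* Let $X=\{x_0,x_1,\dots\}\cup\{a\}$ with $x_m\to a$. If $D\subseteq C_p(X,[0,1])$ is dense and base-compact, then by Lemma 1 it contains the intersection of countably many dense open subsets of $K$. On the other hand, $\{h\in K:\exists m\ge n\ |h(x_m)-h(a)|>\frac14\}$ is open, and it is dense: given a basic open set, take $m\ge n$ outside its support and put $h(x_m)$ at distance at least $\frac12$ from $h(a)$. A point in all these dense open sets is discontinuous. By the Baire category theorem in the compact space $K$, the two countable families of dense open sets have a common point, which would be both continuous and discontinuous. This is a contradiction.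

For an arbitrary countable $X$ we have no sequence to work with, so we compare a function with a copy of itself altered at one point.

**Proposition 2.** If $X$ is countable and $C_p(X,[0,1])$ has a dense base-compact subspace, then $X$ is discrete.

*Proof.* Suppose $a\in X$ is not isolated, and let $D$ be dense and base-compact. Let $\theta\colon K\to K$ change only the coordinate $a$, by $\theta(g)(a)=1-g(a)$. This is a homeomorphism. The sets $K\setminus G_{x,n}$, the sets $K\setminus\theta^{-1}(G_{x,n})$ and the set $\{g:g(a)=\frac12\}$ are closed and nowhere dense, and there are countably many of them. By the Baire category theorem they do not cover $K$, so some $g$ lies in none of them. Then $g$ and $\theta(g)$ are in $\bigcap_{x,n}G_{x,n}\subseteq D$, so both are continuous. Since $g(a)\neq\frac12$, they differ at $a$, and only there. Hence $\{a\}=\{x:g(x)\neq\theta(g)(x)\}$ is open, a contradiction. $\blacksquare$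

## 2. Uncountably many dense open sets

What changes when $X$ is arbitrary? Lemma 1 holds for every $X$, and the flip $\theta$ makes sense for every $X$. The only step that used countability is the Baire category theorem, applied to $|X|$ many nowhere dense sets. For infinite $X$, the argument works word for word as long as
$$[0,1]^{X}\text{ is not the union of at most }|X|\text{ nowhere dense sets.}\tag{3}$$

This is where it stops. If $|X|=\mathfrak c$, then (3) is false: fix $x_0\in X$; the sets $\{h:h(x_0)=r\}$, $r\in[0,1]$, are $\mathfrak c$ many closed nowhere dense sets covering the cube. At size $\mathfrak c$ the argument says nothing, and in fact the answer to the question is **no**: Theorem 5 gives a counterexample of size $\mathfrak c$. Theorem 6 will show that the failure of (3) is exactly the obstruction: a cover of the cube by $|X|$ nowhere dense sets can be turned into a counterexample, with the sets of the cover indexed by points of the space.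

To build a counterexample, note that the topology of a subspace $D\subseteq C_p(X,[0,1])$ comes from $[0,1]^X$ and does not see the topology of $X$. So we may first choose a set $X$, a point $a\in X$ and a dense base-compact $D\subseteq[0,1]^X$, and topologize $X$ afterwards. Let all points other than $a$ be isolated. For $h\in D$ write
$$A_h=\{x\in X:h(x)\ne h(a)\}.$$
If every $X\setminus A_h$ is declared a neighborhood of $a$, then all $h\in D$ become continuous. The point $a$ can stay non-isolated only if finitely many sets $A_h$ never cover $X\setminus\{a\}$. So we want a dense base-compact $D$ whose sets $A_h$ are small in this sense.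

**First attempt: finitely many changes.** Let $X$ be infinite and $D_0=\{h\in[0,1]^X:A_h\text{ is finite}\}$. It is dense in the cube, and the sets $A_h$ generate the proper ideal of finite subsets of $X\setminus\{a\}$. But $D_0$ is not base-compact, because of the following fact.

> If $D$ is dense in $[0,1]^X$ and base-compact, and $x_0,x_1,\dots$ are distinct points of $X\setminus\{a\}$, then some $f\in D$ has $f(a)\le\frac13$ and $f(x_n)\ge\frac23$ for infinitely many $n$.

To see this, let $\mathcal B$ be a witnessing base and pick a nonempty $U_0\in\mathcal B$ inside $\{h:h(a)<\frac13\}$. Given a nonempty $U_k\in\mathcal B$, it contains the nonempty trace on $D$ of a basic open box with finite support $s_k$. Choose $n_k$ larger than the earlier $n_i$ with $x_{n_k}\notin s_k$. By density there is $h\in D$ in that box with $h(x_{n_k})>\frac23$. Let $U_{k+1}\in\mathcal B$ satisfy $h\in U_{k+1}\subseteq U_k\cap\{h':h'(x_{n_k})>\frac23\}$. The family $\{U_k\}$ is decreasing with nonempty members, so it is centered, and any $f\in D\cap\bigcap_k\overline{U_k}$ is as required.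

In $D_0$, then, each member of a centered family is allowed to separate one more point from $a$, and the limit is forced to separate infinitely many. The limit leaves $D_0$. Any successful $D$ must let $A_f$ be infinite, while finitely many sets $A_f$ still do not cover.

**Permissions.** Split $X\setminus\{a\}$ into two parts $Y$ and $Z$. The values on $Y$ are completely free. A point $z\in Z$ may take a value different from $h(a)$ only if it has permission, and permission is granted by the restriction $h|Y$: it must lie outside a fixed set $N_z$. There are three demands on the sets $N_z$.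

* *Permission should survive limits.* If $N_z$ is closed, then "$h|Y\notin N_z$" is witnessed by finitely many coordinates and a margin $\varepsilon>0$. We shall put only basic sets in the base that carry such a witness for every permission they use. In the limit of a centered family, points with a witnessed permission may keep their values, and every other $z$ is reset to the value at $a$.
* *Density.* If $N_z$ is nowhere dense, then a small change of $h|Y$ obtains permission for any finitely many $z$.
* *Properness.* If any finitely many restrictions $h_1|Y,\dots,h_k|Y$ lie in a common $N_z$, then this $z$ has permission in none of the $h_i$, so $z\notin A_{h_1}\cup\dots\cup A_{h_k}$.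

The third demand asks for a cover of $J^Y$ by sets $N_z$, so $Z$ has to be large. This is the failure of (3), put to use.

## 3. The permission lemma

Let $J$ be $[0,1]$ or $\mathbb R$, and let $h|Y$ denote restriction.

**Setting.** Let $Y,Z$ be disjoint sets, $Y\ne\emptyset$, $a\notin Y\cup Z$ and $X=Y\cup Z\cup\{a\}$. For each $z\in Z$ let $N_z\subseteq J^Y$ be closed and nowhere dense. Put
$$D=\{h\in J^X:\text{ for all }z\in Z,\ h(z)\neq h(a)\Rightarrow h|Y\notin N_z\}.\tag{4}$$

*A three-point example.* Let $J=[0,1]$, $Y=\{y\}$, $Z=\{z\}$, $N_z=\{0\}$, and write $h=(h(y),h(z),h(a))$. Then $D$ is the cube $[0,1]^3$ with the face $h(y)=0$ removed, except for the diagonal $h(z)=h(a)$ of that face. It is not closed, as $(\frac1n,1,0)\to(0,1,0)\notin D$, and it is not open, as $(0,\frac1n,0)\notin D$ converges to $(0,0,0)\in D$. Not every base witnesses base-compactness: the sets $\{h\in D:h(y)<\frac1n,\ h(z)>1-\frac1n,\ h(a)<\frac1n\}$ form a centered family, and their closures could only meet in $(0,1,0)\notin D$. The base must refuse such sets: a box that uses the permission $h(z)\neq h(a)$ has to keep $h(y)$ away from $0$.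

**Lemma 3.** $D$ is dense in $J^X$, and $D$ is base-compact.

**Step 1: density, by obtaining finitely many permissions.** Let $O$ be a nonempty basic open set in $J^X$, restricting the coordinates in a finite set $t$ to nonempty open sets $O_x\subseteq J$, $x\in t$. The set $\bigcup_{z\in t\cap Z}N_z$ is a finite union of closed nowhere dense sets, hence nowhere dense in $J^Y$. So there is $g\in J^Y$ outside it with $g(y)\in O_y$ for $y\in t\cap Y$. Define $h|Y=g$. Choose $h(a)\in O_a$, or arbitrarily in $J$ if $a\notin t$. Choose $h(z)\in O_z$ for $z\in t\cap Z$, and put $h(z)=h(a)$ for $z\in Z\setminus t$. Then $h\in O$. If $h(z)\ne h(a)$, then $z\in t\cap Z$, so $h|Y=g\notin N_z$. Hence $h\in O\cap D$.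

**Step 2: a base whose members carry witnesses for permissions.** Call a triple $(f,s,\varepsilon)$ *admissible* if $f\in D$, $s\subseteq X$ is finite, $a\in s$, $\varepsilon>0$, and

(†) for every $z\in s\cap Z$ with $f(z)\ne f(a)$, the set $\{g\in J^Y:|g(y)-f(y)|\le\varepsilon\ \ \forall y\in s\cap Y\}$ is disjoint from $N_z$.

For an admissible triple put
$$U(f,s,\varepsilon)=\{h\in J^X:|h(x)-f(x)|<\varepsilon\ \ \forall x\in s\},$$
$$W(f,s,\varepsilon)=\{h\in J^X:|h(x)-f(x)|\le\varepsilon\ \ \forall x\in s\},$$
and let $\mathcal B=\{U(f,s,\varepsilon)\cap D:(f,s,\varepsilon)\text{ admissible}\}$. Its members are open in $D$.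

We check that $\mathcal B$ is a base of $D$. Let $f\in D$, a finite $t\subseteq X$ and $\eta>0$ be given. There are finitely many $z\in t\cap Z$ with $f(z)\neq f(a)$. For each of them $f|Y\notin N_z$, because $f\in D$. Since $N_z$ is closed, there are a finite $t_z\subseteq Y$ and $\varepsilon_z>0$ such that no $g\in N_z$ satisfies $|g(y)-f(y)|\le\varepsilon_z$ for all $y\in t_z$. Let $s$ be the union of $t\cup\{a\}$ and these $t_z$, and let $\varepsilon$ be the minimum of $\eta$ and these $\varepsilon_z$. Since $t_z\subseteq Y$ and $a\notin Z$, we have $s\cap Z=t\cap Z$. So the points $z$ that (†) speaks about are exactly those just treated, and $(f,s,\varepsilon)$ is admissible because $s\supseteq t_z$ and $\varepsilon\le\varepsilon_z$. Finally $f\in U(f,s,\varepsilon)\subseteq\{h:|h(x)-f(x)|<\eta\ \ \forall x\in t\}$.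

**Step 3: closed boxes lie in the closures of open ones.** We claim that for an admissible triple, with $U=U(f,s,\varepsilon)$ and $W=W(f,s,\varepsilon)$,
$$W\cap D\subseteq\overline{U\cap D}^{\,D}.\tag{5}$$
Let $x\in s$. If $r\in J$ and $|r-f(x)|=\varepsilon$, then the points strictly between $f(x)$ and $r$ lie in $J$, because $J$ is an interval and $f(x)\in J$, and they converge to $r$. So $[f(x)-\varepsilon,f(x)+\varepsilon]\cap J$ is the closure in $J$ of $(f(x)-\varepsilon,f(x)+\varepsilon)\cap J$. The closure of a product is the product of the closures, so $W$ is the closure of $U$ in $J^X$. Now let $h\in W\cap D$ and let $O\ni h$ be open in $J^X$. Then $O\cap U$ is nonempty and open, so it meets the dense set $D$. This proves (5).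

**Step 4: a first limit, possibly outside $D$.** Let $\{U_j\cap D:j\in\Lambda\}\subseteq\mathcal B$ be centered and nonempty, where $U_j=U(f_j,s_j,\varepsilon_j)$, $W_j=W(f_j,s_j,\varepsilon_j)$ and the triples are admissible. (The empty family needs no argument, since $D\neq\emptyset$.) Fix $x\in X$ and consider the compact intervals $[f_j(x)-\varepsilon_j,f_j(x)+\varepsilon_j]\cap J$ for those $j$ with $x\in s_j$. Given finitely many such $j$, a point $h$ in the intersection of the corresponding $U_j$ has $h(x)$ in all of these intervals. So they have the finite intersection property, and hence a common point; call it $h_0(x)$. If $x$ is in no $s_j$, let $h_0(x)\in J$ be arbitrary. This gives $h_0\in\bigcap_jW_j$.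

**Step 5: resetting the coordinates without permission.** The function $h_0$ may violate (4): a coordinate $z$ may differ from $a$ although no member of the family asked for it. Let
$$P=\{z\in Z:\ \exists j\in\Lambda\ \text{ with } z\in s_j\text{ and }f_j(z)\neq f_j(a)\},$$
and define $h=h_0$ on $\{a\}\cup Y\cup P$, and $h(z)=h_0(a)$ for $z\in Z\setminus P$.

*We have $h\in W_j$ for every $j$.* Only the coordinates $z\in s_j\cap(Z\setminus P)$ need checking. For these $f_j(z)=f_j(a)$, since $z\notin P$. Therefore $|h(z)-f_j(z)|=|h_0(a)-f_j(a)|\le\varepsilon_j$, because $a\in s_j$ and $h_0\in W_j$.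

*We have $h\in D$.* Let $z\in Z$ with $h(z)\neq h(a)$. Then $z\in P$, so there is $j$ with $z\in s_j$ and $f_j(z)\ne f_j(a)$. Since $h\in W_j$, we have $|h(y)-f_j(y)|\le\varepsilon_j$ for all $y\in s_j\cap Y$. By (†) for $(f_j,s_j,\varepsilon_j)$, $h|Y\notin N_z$.

Hence, by (5), $h\in\bigcap_j(W_j\cap D)\subseteq\bigcap_j\overline{U_j\cap D}^{\,D}$, and $D$ is base-compact. $\blacksquare$

Step 5 explains the requirement $a\in s$: it is what makes the reset compatible with every member of the family.

## 4. Topologizing $X$ by an ideal, and a counterexample of size $\mathfrak c$

Let $\mathcal I$ be an ideal on $X\setminus\{a\}$, that is, a family of subsets closed under subsets and finite unions. It is *proper* if $X\setminus\{a\}\notin\mathcal I$. Suppose that $\mathcal I$ is proper and contains all singletons. Let $X_{\mathcal I}$ be the set $X$ in which all points of $X\setminus\{a\}$ are isolated and the neighborhoods of $a$ are the sets $V\ni a$ with $X\setminus V\in\mathcal I$. For example, if $X\setminus\{a\}$ is countably infinite and $\mathcal I$ consists of its finite subsets, $X_{\mathcal I}$ is a convergent sequence with limit $a$.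

**Lemma 4.** (a) $X_{\mathcal I}$ is Tychonoff and $a$ is not isolated in it. (b) If $h\in J^X$ and $A_h\in\mathcal I$, then $h$ is continuous on $X_{\mathcal I}$. (c) In the setting of Lemma 3, every $x\in Y\cup Z$ lies in $A_h$ for some $h\in D$.

*Proof.* (a) The neighborhoods $V$ of $a$ are closed under finite intersections and supersets, so this is a topology, and each such $V$ is open. Each $V$ is also closed, since its complement consists of isolated points. For $x\ne a$ the set $X\setminus\{x\}$ is a neighborhood of $a$, because $\{x\}\in\mathcal I$; so $\{x\}$ is clopen, and the space is Hausdorff with a base of clopen sets. Characteristic functions of clopen sets separate points from closed sets, so $X_{\mathcal I}$ is Tychonoff. As $X\setminus\{a\}\notin\mathcal I$, the set $\{a\}$ is not a neighborhood of $a$.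

(b) The function $h$ is constant on the neighborhood $X\setminus A_h$ of $a$, and all other points are isolated.

(c) If $x\in Y$, let $h(x)=1$ and $h=0$ elsewhere; no $z\in Z$ has $h(z)\neq h(a)$, so $h\in D$. If $x=z\in Z$, choose $h|Y\in J^Y\setminus N_z$, which is possible as $N_z$ is nowhere dense. Put $h(z)=1$, and let $h=0$ at $a$ and on $Z\setminus\{z\}$. The only point of $Z$ with a value different from $h(a)$ is $z$, and $h|Y\notin N_z$, so $h\in D$. $\blacksquare$

**Theorem 5.** There is a non-discrete Tychonoff space $X$ with one non-isolated point, $|X|=\mathfrak c$, such that both $C_p(X,[0,1])$ and $C_p(X)$ have dense base-compact subspaces.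

**Step 1: choosing the sets $N_z$.** By the properness demand, any finitely many points of $\mathbb R^\omega$ should lie in a common $N_z$; we take the finite sets themselves. Let $Y=\omega$ and let $Z=\{z_N:N\subseteq\mathbb R^\omega\text{ finite, nonempty}\}$ be faithfully indexed (distinct $N$ give distinct $z_N$), disjoint from $Y$. Choose $a\notin Y\cup Z$ and put $X=Y\cup Z\cup\{a\}$. Since $|\mathbb R^\omega|=\mathfrak c$, we have $|X|=\mathfrak c$. For $J=\mathbb R$ put $N_{z_N}=N$, and for $J=[0,1]$ put $N_{z_N}=N\cap[0,1]^\omega$. These sets are finite, and $J^\omega$ is Hausdorff without isolated points, so they are closed and nowhere dense. Let $D_J$ be the set (4). If $h\in[0,1]^X$, then $h|Y\notin N$ if and only if $h|Y\notin N\cap[0,1]^\omega$; so $D_{[0,1]}=D_{\mathbb R}\cap[0,1]^X$.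

**Step 2: the ideal, and its properness.** Let $\mathcal I$ be the ideal on $X\setminus\{a\}$ generated by $\{A_h:h\in D_{\mathbb R}\}$, that is, all subsets of finite unions of these sets. It contains all singletons by Lemma 4(c). To see that it is proper, let $h_1,\dots,h_k\in D_{\mathbb R}$ and put $N=\{h_1|Y,\dots,h_k|Y\}$. For each $i$ we have $h_i|Y\in N=N_{z_N}$, so by (4) $h_i(z_N)=h_i(a)$, that is, $z_N\notin A_{h_i}$. Thus $A_{h_1}\cup\dots\cup A_{h_k}\neq X\setminus\{a\}$.

**Step 3: conclusion.** By Lemma 4, $X_{\mathcal I}$ is Tychonoff and non-discrete, its only non-isolated point is $a$, and every $h\in D_J$ is continuous on it. By Lemma 3, $D_J$ is base-compact and dense in $J^X$, hence dense in $C_p(X_{\mathcal I},J)$, for $J=[0,1]$ and for $J=\mathbb R$. $\blacksquare$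

**Remark (extremally disconnected examples).** Let $\mathcal I'\supseteq\mathcal I$ be a maximal proper ideal. The same sets $D_J$ work for the finer topology $X_{\mathcal I'}$: each $A_h$ with $h\in D_J$ is in $\mathcal I'$, so Lemma 4 applies, and Lemma 3 does not mention the topology of $X$. Now for every $S\subseteq X\setminus\{a\}$, either $S$ or its complement in $X\setminus\{a\}$ is in $\mathcal I'$, so the complements of members of $\mathcal I'$ form an ultrafilter $p$ on the discrete set $X\setminus\{a\}$. In this space the closure of an open set $U$ is open. Put $S=U\setminus\{a\}$. If $S\in p$, then $a\in\overline U$ and $\overline U=S\cup\{a\}$ is open. If $S\notin p$, then $S\in\mathcal I'$, so $X\setminus S$ is a neighborhood of $a$ missing $S$. In this case $a\notin U$, since otherwise $S\in p$. Hence $\overline U=U$. So $X$ can be taken extremally disconnected, of the form (discrete) $\cup\,\{p\}$.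

**Remark (subcompactness).** A regular filter base in $\mathcal B$ is a family $\mathcal F\subseteq\mathcal B$ of nonempty sets such that for all $F_1,F_2\in\mathcal F$ some $F_3\in\mathcal F$ has $\overline{F_3}\subseteq F_1\cap F_2$. A space is subcompact if it has a base $\mathcal B$ for which each such $\mathcal F$ has nonempty intersection. Base-compactness implies subcompactness with the same base: $\mathcal F$ is centered, and $\bigcap\mathcal F=\bigcap\{\overline F:F\in\mathcal F\}$ because every $F_1\in\mathcal F$ contains some $\overline{F_3}$. So dense subcompact subspaces of $C_p(X)$ or $C_p(X,[0,1])$ do not force discreteness either.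

## 5. Covers of the cube and the exact cardinality

Section 2 found that discreteness follows from (3), and Section 4 used a cover by nowhere dense sets. These two match exactly. We use the following terminology and facts. $\mathrm{cov}(\mathcal M)$ is the least number of meager sets (countable unions of nowhere dense sets) covering $\mathbb R$. It is uncountable by the Baire category theorem, and it is at most $\mathfrak c$, since $\mathbb R$ is the union of its singletons. A space is *ccc* if every disjoint family of nonempty open sets is countable; the cubes $[0,1]^\kappa$ are ccc. Under Martin's Axiom, no nonempty compact ccc space is the union of fewer than $\mathfrak c$ nowhere dense sets. Finally, if $\pi$ is an open continuous map and $N$ is closed and nowhere dense, then so is $\pi^{-1}(N)$: if it contained a nonempty open set $O$, then $N$ would contain the nonempty open set $\pi(O)$. Projections of cubes onto subcubes are open.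

**Theorem 6.** For an infinite cardinal $\kappa$ the following are equivalent:

1. there is a non-discrete $X$ with $|X|=\kappa$ such that $C_p(X,[0,1])$ has a dense base-compact subspace;
2. $[0,1]^\kappa$ is the union of at most $\kappa$ nowhere dense sets.

Consequently the least such cardinality $\kappa_0$ satisfies $\omega_1\le\kappa_0\le\mathrm{cov}(\mathcal M)\le\mathfrak c$, such $X$ exist in every cardinality $\ge\kappa_0$, and $\kappa_0=\mathfrak c$ under Martin's Axiom.

**Step 1, (2)⇒(1): the cover supplies the permissions.** Replace the sets by their closures and add all finite unions. This gives a family $\mathcal N$ of at most $\kappa$ closed nowhere dense sets, covering $[0,1]^\kappa$ and closed under (nonempty) finite unions. Let $J=[0,1]$, $Y=\kappa$, $Z=\{z_N:N\in\mathcal N\}$ (faithfully indexed, disjoint from $Y$) and $N_{z_N}=N$. Let $D$ be the set (4) and $\mathcal I$ the ideal on $X\setminus\{a\}$ generated by $\{A_h:h\in D\}$. It contains singletons by Lemma 4(c). It is proper: given $h_1,\dots,h_k\in D$, each $h_i|Y$ is in some $N_i\in\mathcal N$, and $N=N_1\cup\dots\cup N_k\in\mathcal N$ contains them all. So by (4) $h_i(z_N)=h_i(a)$ for all $i$, and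 $z_N\notin\bigcup_iA_{h_i}$. By Lemma 4, $X_{\mathcal I}$ is a non-discrete Tychonoff space on which all $h\in D$ are continuous. By Lemma 3, $D$ is base-compact and dense in $[0,1]^X$, hence dense in $C_p(X_{\mathcal I},[0,1])$. Since $|Y|=\kappa$ and $|Z|\le\kappa$, we have $|X|=\kappa$.

**Step 2, (1)⇒(2): the flip argument with $\kappa$ sets.** Let $X$ be as in (1), $a\in X$ non-isolated, $K=[0,1]^X$, and $D\subseteq C_p(X,[0,1])$ dense and base-compact. Then $D$ is dense in $K$, so Lemma 1 applies. Suppose (2) fails. With $\theta$ as in Proposition 2, the sets $K\setminus G_{x,n}$, $K\setminus\theta^{-1}(G_{x,n})$ ($x\in X$, $n\ge1$) and $\{g:g(a)=\frac12\}$ are at most $\kappa$ nowhere dense subsets of $K$, which is homeomorphic to $[0,1]^\kappa$. So they do not cover $K$, and there is $g$ with $g(a)\ne\frac12$ and $g,\theta(g)\in\bigcap_{x,n}G_{x,n}\subseteq D$. Then $g$ and $\theta(g)$ are continuous and differ exactly at $a$, so $\{a\}$ is open, a contradiction.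

**Step 3: the consequences.** A finite Tychonoff space is discrete, so $\kappa_0$ is the least infinite $\kappa$ satisfying (2), provided there is one. The cardinal $\kappa=\omega$ fails (2) by the Baire category theorem for $[0,1]^\omega$, so $\kappa_0\ge\omega_1$. If $\kappa$ satisfies (2) and $\kappa'\ge\kappa$, then $\kappa'$ satisfies (2): replace the sets by their closures and take preimages under a projection $[0,1]^{\kappa'}\to[0,1]^\kappa$. So examples exist in every cardinality $\ge\kappa_0$.

For the upper bound, cover $\mathbb R$ by $\mathrm{cov}(\mathcal M)$ meager sets and split each into countably many nowhere dense sets; this leaves at most $\mathrm{cov}(\mathcal M)\cdot\omega=\mathrm{cov}(\mathcal M)$ nowhere dense sets. Replace them by their closures and intersect with $[0,1]$. The results are nowhere dense in $[0,1]$, because a nonempty open subset of $[0,1]$ contains a nonempty open interval of $\mathbb R$. Their preimages under one coordinate projection $[0,1]^{\mathrm{cov}(\mathcal M)}\to[0,1]$ are nowhere dense and cover $[0,1]^{\mathrm{cov}(\mathcal M)}$. So $\mathrm{cov}(\mathcal M)$ satisfies (2), and $\kappa_0\le\mathrm{cov}(\mathcal M)\le\mathfrak c$.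 Under Martin's Axiom let $\omega\le\kappa<\mathfrak c$. The cube $[0,1]^\kappa$ is compact and ccc, so it is not the union of at most $\kappa$ nowhere dense sets, and (2) fails. Hence $\kappa_0=\mathfrak c$. $\blacksquare$

## 6. $P_{\mu^+}$-spaces and the cardinal $(2^\mu)^+$

For an infinite cardinal $\mu$, call $X$ a *$P_{\mu^+}$-space* if intersections of at most $\mu$ open sets are open; for $\mu=\omega$ this is a $P$-space. For example, for a set with a distinguished point $a$ and more than $\mu$ other points, let $\mathcal I$ be the ideal of sets of size at most $\mu$. Then $X_{\mathcal I}$ is a non-discrete $P_{\mu^+}$-space: if an intersection of at most $\mu$ open sets contains $a$, its complement is a union of at most $\mu$ members of $\mathcal I$, hence in $\mathcal I$; and a set without $a$ is open anyway.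

**Theorem 7.** Let $\mu$ be an infinite cardinal.

(i) There is a non-discrete $P_{\mu^+}$-space $X$ with $|X|=(2^\mu)^+$ such that $C_p(X,[0,1])$ has a dense base-compact subspace.

(ii) If $X$ is a $P_{\mu^+}$-space, $|X|\le2^\mu$, and $C_p(X,[0,1])$ has a dense base-compact subspace, then $X$ is discrete.

So $(2^\mu)^+$ is exactly the least cardinality of a non-discrete $P_{\mu^+}$-space with this property.

### Construction in size $(2^\mu)^+$

By the mechanism of Section 4, we want an ideal closed under unions of $\mu$ sets, so any $\mu$ restrictions $h_i|Y$ should lie in a common $N_z$. Put $\kappa=(2^\mu)^+$ and $Y=\kappa$. For $S\subseteq Y$ let $\pi_S\colon[0,1]^Y\to[0,1]^S$ be the projection.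

**Step 1: a family of only $\kappa$ nowhere dense sets.** Let $\mathcal N$ be the family of all sets $\pi_S^{-1}(N')$ with $S\subseteq Y$ countable and nonempty and $N'\subseteq[0,1]^S$ closed nowhere dense. Since $\pi_S$ is open, these sets are closed and nowhere dense in $[0,1]^Y$. We count them. As a successor cardinal, $\kappa$ is regular, and it is uncountable, so every function $\omega\to\kappa$ is bounded by some $\alpha<\kappa$. Since $|\alpha|\le 2^\mu$ for $\alpha<\kappa$,
$$\kappa^\omega=\Big|\bigcup_{\alpha<\kappa}\alpha^\omega\Big|\le\kappa\cdot(2^\mu)^\omega=\kappa\cdot2^\mu=\kappa.$$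
So there are at most $\kappa$ countable sets $S$. For each of them $[0,1]^S$ has a countable base and so at most $\mathfrak c$ closed subsets. Hence $|\mathcal N|\le\kappa\cdot\mathfrak c=\kappa$, because $\mathfrak c\le2^\mu<\kappa$.

**Step 2: sets of size at most $\mu$ are nowhere dense in $[0,1]^Y$.** Let $H\subseteq[0,1]^Y$ with $|H|\le\mu$, and suppose $\overline H$ contains a nonempty basic open box $[p]$ with finite support $t$. Then $H\cap[p]$ is dense in $[p]$. The box does not restrict coordinates outside $t$, so $H'=\{d|(Y\setminus t):d\in H\cap[p]\}$ is dense in $[0,1]^{Y\setminus t}$. For distinct $y,y'\in Y\setminus t$ there is therefore $d\in H'$ with $d(y)<\frac12<d(y')$. This $d$ belongs to $\{d\in H':d(y)<\frac12\}$ but not to $\{d\in H':d(y')<\frac12\}$. So the map assigning to $y\in Y\setminus t$ the subset $\{d\in H':d(y)<\frac12\}$ of $H'$ is one-to-one, and $\kappa=|Y\setminus t|\le2^{|H'|}\le2^\mu$. This contradicts $\kappa=(2^\mu)^+$.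

**Step 3: every $H\subseteq[0,1]^Y$ with $|H|\le\mu$ is contained in some $N\in\mathcal N$.** By Step 2, $[0,1]^Y\setminus\overline H$ is open and dense. Let $\mathcal R$ be a maximal disjoint family of nonempty basic open boxes contained in it. It is countable, because $[0,1]^Y$ is ccc. Its union $R=\bigcup\mathcal R$ is dense: a nonempty open set disjoint from $R$ would meet $[0,1]^Y\setminus\overline H$ in a nonempty open set, which contains a box that could be added to $\mathcal R$. Let $S\subseteq Y$ be countable, nonempty, and contain the supports of all boxes in $\mathcal R$. Each box $B\in\mathcal R$ satisfies $B=\pi_S^{-1}(\pi_S(B))$, so $R=\pi_S^{-1}(R')$ with $R'=\pi_S(R)$. The set $R'$ is open since $\pi_S$ is open, and dense as the image of a dense set under a continuous surjection. So $[0,1]^S\setminus R'$ is closed and nowhere dense. As $H\cap R=\emptyset$, we get $H\subseteq\pi_S^{-1}([0,1]^S\setminus R')\in\mathcal N$.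

**Step 4: the space.** Let $J=[0,1]$, $Z=\{z_N:N\in\mathcal N\}$ (faithfully indexed, disjoint from $Y$), $N_{z_N}=N$, $X=Y\cup Z\cup\{a\}$, and $D$ as in (4). Then $|X|=\kappa$. Let $\mathcal I$ consist of all subsets of unions of at most $\mu$ sets $A_h$, $h\in D$. Since $\mu\cdot\mu=\mu$, it is closed under unions of at most $\mu$ members; in particular it is an ideal. It contains singletons by Lemma 4(c). It is proper: given $h_i\in D$ for $i<\mu$, Step 3 gives $N\in\mathcal N$ containing all $h_i|Y$. By (4) $h_i(z_N)=h_i(a)$, that is, $z_N\notin A_{h_i}$, for all $i$. So $X_{\mathcal I}$ is Tychonoff and non-discrete by Lemma 4. It is a $P_{\mu^+}$-space by the argument of the example before the theorem, which used only that $\mathcal I$ is closed under unions of at most $\mu$ members. All $h\in D$ are continuous on it, and by Lemma 3, $D$ is base-compact and dense in $[0,1]^X$, hence dense in $C_p(X_{\mathcal I},[0,1])$. This proves (i). $\blacksquare$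

### Discreteness up to size $2^\mu$

The proof of (ii) uses the Hewitt–Marczewski–Pondiczery theorem: for infinite $\mu$, a product of at most $2^\mu$ spaces, each with a dense subset of size at most $\mu$, has a dense subset of size at most $\mu$. We use it to find one centered family that separates $a$ from a set having $a$ in its closure.

**Step 1: basic sets separating $a$ from single points.** Suppose $a\in X$ is not isolated. Let $D\subseteq C_p(X,[0,1])$ be dense and base-compact, $K=[0,1]^X$, and let $\mathcal B$ and $\widetilde U$ be as in Section 1. Put $A=X\setminus\{a\}$. For $x\in A$ the set $\{h\in K:h(a)<\frac13,\ h(x)>\frac23\}$ is open and nonempty, so it meets $D$, and we may choose a nonempty $U_x\in\mathcal B$ contained in it.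

**Step 2: splitting $A$ into $\mu$ pieces, each giving a centered family.** As $|X|\le2^\mu$, there is a dense $E\subseteq K$ with $|E|\le\mu$. For $e\in E$ put $A_e=\{x\in A:e\in\widetilde U_x\}$. Each $\widetilde U_x$ is nonempty and open, so it contains some $e\in E$; thus $A=\bigcup_{e\in E}A_e$. For fixed $e$ the family $\{U_x:x\in A_e\}$ is centered by (2), since every finite intersection of the sets $\widetilde U_x$, $x\in A_e$, contains $e$.

**Step 3: one piece accumulates at $a$.** If $a\notin\overline{A_e}$ for all $e\in E$, then $\bigcap_{e\in E}(X\setminus\overline{A_e})$ contains $a$, and it is open since $X$ is a $P_{\mu^+}$-space and $|E|\le\mu$. It misses $\bigcup_eA_e=A$, so it equals $\{a\}$, and $a$ is isolated, a contradiction. So $a\in\overline{A_e}$ for some $e$.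

**Step 4: a discontinuous limit.** For this $e$, base-compactness gives $f\in D$ with $f\in\overline{U_x}$ for all $x\in A_e$. By the choice of $U_x$, $f(a)\le\frac13$ (note that $A_e\neq\emptyset$) and $f(x)\ge\frac23$ for all $x\in A_e$. This contradicts the continuity of $f$ at $a\in\overline{A_e}$. Hence $X$ has no non-isolated point, which proves (ii). By (i) and (ii), $(2^\mu)^+$ is the least cardinality of a non-discrete $P_{\mu^+}$-space $X$ such that $C_p(X,[0,1])$ has a dense base-compact subspace. $\blacksquare$
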